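\title{Ropelength of alternating links is at least linear in the crossing number}

\begin{abstract}
We prove that the ropelength of every alternating link, with any number of components, is at least $10^{-12}$ times its minimum crossing number. More generally, the ropelength of an arbitrary link is at least $10^{-12}$ times the $a$-span of its framed Kauffman polynomial modulo $2$, and this span is at least $|s_A|+|s_B|$ for a link with an adequate diagram. The proof realizes the link on the cubic lattice, writes the polynomial as a sum of HOMFLY polynomials of antiparallel doubles of all sublinks, and uses Morton's inequality to confine all terms of this sum to one window of degrees whose width is linear in the length. Chains of rings show that the linear order is optimal.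
\end{abstract}

\section{Introduction}\label{sec:intro}

How much rope is needed to tie a given link? A \emph{link} is a disjoint union of finitely many simple closed curves in $\mathbb R^3$, and two links have the same \emph{type} if they are ambient isotopic. A \emph{realization} of a link type $L$ is a link of that type whose components are regular closed curves of class $C^{1,1}$; parametrized by arc length, each component is a map $\gamma$ with $|\gamma'|=1$ and $\gamma'$ Lipschitz. The \emph{normal disk} of radius $r$ at $\gamma(s)$ is the open disk $\{\gamma(s)+y : y\perp\gamma'(s),\ |y|<r\}$. The \emph{thickness} $\tau$ of the realization is the supremum of the radii $r$ for which the normal disks of radius $r$ at all points of all components are pairwise disjoint (closed disks give the same supremum). If $\ell$ is the total length and $\tau>0$, the scale-invariant ratio $\ell/\tau$ is the length of a rope of radius one that follows the realization, and the \emph{ropelength} $\operatorname{Rop}(L)$ is the infimum of $\ell/\tau$ over all realizations of $L$. A round circle of radius $r$ has $\tau=r$, since its normal disks first meet at the center, so its ratio is $2\pi$.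

The \emph{minimum crossing number} $\operatorname{Cr}(L)$ is the smallest number of crossings in a diagram of $L$, and $L$ is \emph{alternating} if it has a diagram in which overcrossings and undercrossings alternate along each component. In such a diagram a strand never passes over two strands in a row, so one expects that every crossing forces some strand to bend around another one and costs a definite amount of rope. This is the following conjecture, posed in \cite{BIRS}. It is known for alternating knots, that is, for links with one component.

\medskip
\noindent\textbf{Conjecture.} \emph{There is a constant $\alpha>0$ such that $\operatorname{Rop}(L)\ge\alpha\operatorname{Cr}(L)$ for every alternating link $L$.}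
\medskip

We prove the conjecture for any number of components. The constant is not optimized.

\begin{theorem}\label{thm:main}
For every alternating link $L$ we have $\operatorname{Rop}(L)\ge 10^{-12}\operatorname{Cr}(L)$.
\end{theorem}

Theorem~\ref{thm:main} comes from a bound that holds for all links. In Section~\ref{sec:G} we construct, for a link $L$ with a framing $f$, a Laurent polynomial $G(L,f)\in\mathbb F_2[a^{\pm1},w^{\pm1}]$, the framed Kauffman polynomial modulo $2$. Changing the framing multiplies it by a power of $a$, so the difference $\operatorname{sp}(L)$ between its largest and its smallest exponent of $a$ (set to $0$ if $G=0$) is an invariant of $L$. Each crossing of an unoriented diagram $D$ can be removed in two ways, the $A$-smoothing and the $B$-smoothing, each of which replaces the crossing by two disjoint arcs (Section~\ref{sec:tools}). Smoothing all crossings in the same way gives the \emph{states} $s_A$ and $s_B$, collections of $|s_A|$ and $|s_B|$ disjoint circles. The diagram is \emph{adequate} if at every crossing the two arcs of $s_A$ lie on different circles and the two arcs of $s_B$ lie on different circles.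

\begin{theorem}\label{thm:general}
\begin{enumerate}
\item[(1)] For every link $L$ we have $\operatorname{Rop}(L)\ge 10^{-12}\operatorname{sp}(L)$.
\item[(2)] If $L$ has an adequate diagram $D$, then $\operatorname{sp}(L)\ge|s_A|+|s_B|$, hence $\operatorname{Rop}(L)\ge10^{-12}(|s_A|+|s_B|)$. For $D$ connected with $c$ crossings and Turaev genus $g_T(D)$, defined by $2-2g_T(D)=|s_A|+|s_B|-c$, this reads $\operatorname{Rop}(L)\ge10^{-12}(c+2-2g_T(D))$.
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:chain}
The linear order in Theorem~\ref{thm:main} is optimal: for every $m\ge1$ there is an alternating link with $\operatorname{Cr}=2m$ and $\operatorname{Rop}\le 8\pi(m+1)$.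
\end{theorem}

\subsection*{The idea of the proof}
A realization with ratio $\ell/\tau$ is isotopic to a polygon with $n=O(\ell/\tau)$ unit edges of the cubic lattice (Section~\ref{sec:lattice}), so we have to show that a lattice link of length $n$ is, in a suitable sense, of complexity $O(n)$. Counting pairs of edges bounds the crossing number only by $n^2$, and no linear bound on the crossing number holds for all links (Remark~\ref{rem:bundles}). We therefore need an invariant that is $O(n)$ for every lattice link and at least $c$ for links with a reduced alternating diagram with $c$ crossings.

What does stay linear in $n$ is the number of Seifert circles of a well-chosen diagram (Section~\ref{sec:diagrams}). Morton's inequality says that the $v$-exponents of the HOMFLY polynomial lie in a window centered at the writhe of a diagram, of width about twice its number of Seifert circles. The HOMFLY polynomial of $L$ itself is too weak an invariant for our purpose: the closure of the braid $\sigma_1^{c}$ on two strands is an alternating diagram with $c$ crossings and two Seifert circles, so the window has width $2$ for all $c$. The remedy is to double. Thicken each component to an annulus and take the oriented boundary, two antiparallel copies of the component.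 The sum modulo $2$ of the HOMFLY polynomials of the doubles of \emph{all sublinks} of $L$ is the polynomial $G$; it obeys the unoriented skein relation of the Kauffman polynomial (a congruence of Rudolph \cite{Rudolph}, which we reprove in Section~\ref{sec:skein}), and its $a$-span is at least $c+2$ for connected reduced alternating diagrams (Section~\ref{sec:extreme}).

It remains to bound the span of a sum with one term for every sublink. That each term has span $O(n)$ is not enough, since polynomials of small span may be located far apart. We need all windows to lie in one interval $[-O(n),O(n)]$, that is, diagrams of all the doubles, for one and the same framing, with $O(n)$ Seifert circles \emph{and} writhe $O(n)$. The writhe estimate is the content of Section~\ref{sec:doubles}. Example~\ref{ex:hopf} carries out the whole scheme by hand for the Hopf link, and Section~\ref{sec:proofs} assembles the proofs.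

\section{Conventions and tools}\label{sec:tools}

\subsection*{Diagrams}
A crossing of an oriented diagram has \emph{sign} $+1$ or $-1$ according to the sign of $\det(u_{\rm over},u_{\rm under})$, where $u_{\rm over}$ and $u_{\rm under}$ are the directions of the two strands. The \emph{writhe} $\operatorname{wr}(D)$ is the sum of all signs. The \emph{self-writhe} of a component is the sum of the signs of its crossings with itself; it does not depend on the orientation. The \emph{oriented smoothing} of a crossing joins each incoming ray to the outgoing ray of the other strand. Smoothing all crossings in this way gives the \emph{Seifert circles}; their number is $s(D)$.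

For an unoriented crossing, the \emph{$A$-smoothing} is the one in which a traveler arriving on the overstrand turns left, and a traveler arriving on the understrand turns right; the \emph{$B$-smoothing} is the other one. If the overstrand points north and the understrand points west, the crossing is positive and the oriented smoothing sends the traveler on the overstrand to the west, that is, to the left. So the $A$-smoothing is the oriented smoothing at positive crossings and the non-oriented one at negative crossings. Switching a crossing exchanges its $A$- and $B$-smoothings.

A crossing $x$ is \emph{nugatory} if some simple closed curve meets the projection only in $x$ and passes there through two opposite corners. A diagram is \emph{reduced} if it has no nugatory crossing. We may regard a diagram as drawn on $S^2=\mathbb R^2\cup\{\infty\}$; moving $\infty$ to another face changes neither the link type nor the signs of the crossings.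

The \emph{linking number} $\operatorname{lk}(J,J')$ of disjoint oriented links is half the sum of the signs of the crossings between $J$ and $J'$ in any diagram. If an oriented piecewise linear $2$-chain has boundary $J_1-J_0$ disjoint from $J$ and meets $J$ transversally in interior points of its faces, then $\operatorname{lk}(J,J_1)-\operatorname{lk}(J,J_0)$ is, up to sign, the signed number of these points. In particular $\operatorname{lk}(J,J')=0$ if $J'$ bounds an oriented surface disjoint from $J$.

\subsection*{Three ways to recognize an isotopy}
\begin{enumerate}
\item[(I1)] An embedded polygonal link is ambient isotopic to every polygonal link with sufficiently close vertices. Hence, by compactness, the members of a family of embedded polygonal links whose vertices move continuously in $t\in[0,1]$ all have the same type.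
\item[(I2)] If a triangle $V_1V_2V_3$ meets a polygonal link exactly in the two edges $V_1V_2$ and $V_2V_3$, these edges may be replaced by $V_1V_3$.
\item[(I3)] If an arc of a diagram has no crossing with itself and passes over at all its crossings, it may be replaced by any other simple arc with the same endpoints that passes over everything it meets: raise the arc to a horizontal plane above the rest of the link and move it in that plane.
\end{enumerate}
A diagram is \emph{descending} if, for some order, orientations and base points of the components, each crossing is met first on the overstrand when the components are traversed in order. A descending diagram represents an unlink, and every diagram can be made descending by switching crossings.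

\subsection*{The HOMFLY polynomial and Morton's inequality}
We use the existence of the invariant $P(M)\in\mathbb Z[v^{\pm1},z^{\pm1}]$ of nonempty oriented links with $P(O)=1$ for the unknot $O$ and
\[
v^{-1}P(M_+)-vP(M_-)=zP(M_0),
\]
where $M_+$, $M_-$, $M_0$ have diagrams that differ at one place, by a positive crossing, a negative crossing, and the oriented smoothing. It is unchanged if all orientations are reversed, and $P(\bar M)(v,z)=P(M)(v^{-1},-z)$ for the mirror image $\bar M$. Applying the relation to a small kink gives $P(M\sqcup O)=(v^{-1}-v)z^{-1}P(M)$ for the split union with an unknot. The substitution $z=v^{-1}-v$ sends $P(M)$ to $1$ for every $M$: this holds for unlinks, and if $P(M_0)$ goes to $1$, the relation shows that $P(M_+)$ goes to $1$ if and only if $P(M_-)$ does, so induction on the number of crossings through descending diagrams applies. In particular $P(M)\ne0$.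

\begin{theorem}[Morton \cite{Morton}; see also \cite{FW}]\label{thm:morton}
If $D$ is a diagram of an oriented link $M$ with writhe $e$ and $s$ Seifert circles, then all $v$-exponents of $P(M)$ lie in $[e-s+1,\,e+s-1]$.
\end{theorem}

Since $P(M)\neq0$, the intervals given by two diagrams $D_1,D_2$ of the same oriented link intersect, so
\begin{equation}\label{eq:twodiagrams}
|\operatorname{wr}(D_1)-\operatorname{wr}(D_2)|\le s(D_1)+s(D_2)-2 .
\end{equation}

\subsection*{Framings}
A \emph{framing} $f$ of $L$ assigns an integer $f_i$ to each component $K_i$. It determines, up to isotopy, disjoint embedded annuli with cores $K_i$ such that the two boundary curves of the $i$-th annulus, oriented parallel to each other, have linking number $f_i$. A diagram $D$ defines the \emph{blackboard framing}, in which each annulus is a thin band parallel to the plane of projection. A self-crossing of sign $\epsilon$ produces two crossings of sign $\epsilon$ between the two parallel boundary curves, so the blackboard framing of a component is its self-writhe.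

\section{Chains and bundles of rings}\label{sec:chains}

Two families of links made of round circles show what can be expected: linear growth is the most one can ask for alternating links, and it fails for general links.

\begin{proof}[Proof of Theorem~\ref{thm:chain}]
Call an ordered link $C_0,\dots,C_m$ a \emph{chain} if $C_0$ is an unknot and, for each $k\ge1$, the curve $C_k$ bounds a disk that meets $C_0\cup\dots\cup C_{k-1}$ in exactly one point, which lies on $C_{k-1}$ and is a transverse intersection. Shrinking the disk moves $C_k$, in the complement of $C_0\cup\dots\cup C_{k-1}$, to a small meridian of $C_{k-1}$, and any two small meridians are isotopic there as unoriented curves, by sliding along $C_{k-1}$. By induction on $m$, all chains with $m+1$ components have the same type.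

\emph{An alternating diagram.} Draw $m+1$ round circles in a row, such that consecutive ones meet in an upper and a lower point and nonconsecutive ones bound disjoint disks. Let the right circle of each consecutive pair pass over at the upper point and under at the lower point. Going around a middle circle we meet the left lower, left upper, right upper and right lower crossing as under, over, under, over, and an end circle has one crossing of each kind; so the diagram is alternating. It represents a chain: in the subdiagram of $C_0,\dots,C_k$ keep $C_k$ in the plane $z=0$; the only arc projecting into the flat disk bounded by $C_k$ is an arc of $C_{k-1}$ that runs from above the plane to below it, and we let it descend monotonically. The diagram has $2m$ crossings. Consecutive components have linking number $\pm1$, so in any diagram each of the $m$ consecutive pairs has at least two crossings, and $\operatorname{Cr}=2m$.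

\emph{A thick realization.} Let $C_k$ be the circle of radius $4$ with center $(6k,0,0)$, in the $xy$-plane for $k$ even and in the $xz$-plane for $k$ odd. The flat disk bounded by $C_k$ has $x\in[6k-4,6k+4]$. The circle $C_{k-1}$ crosses the plane of this disk at $x=6k-2$ and $x=6k-10$, and earlier circles have $x\le 6k-8$; so this is a chain. For the points $(4\cos\alpha,4\sin\alpha,0)\in C_0$ and $(6+4\cos\beta,0,4\sin\beta)\in C_1$ put $p=\cos\alpha$, $q=-\cos\beta$. The squared distance is
\[
(6-4(p+q))^2+32-16p^2-16q^2=68-48(p+q)+32pq\ \ge\ 36-16(p+q)\ \ge\ 4,
\]
where we used $pq\ge p+q-1$, that is, $(1-p)(1-q)\ge0$. All consecutive pairs are congruent to this one, and nonconsecutive circles are at distance at least $12-8=4$. So different circles are at distance at least $2$, and normal disks of radius $1$ at points of different circles are disjoint; those at points of one circle are disjoint because its thickness is $4$. Thus $\tau\ge1$ and $\ell=8\pi(m+1)$.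
\end{proof}

\begin{remark}\label{rem:bundles}
Theorem~\ref{thm:main} fails for general links. Let $j\ge1$ and scale $C_0\cup C_1$ by $4j$, which gives two linked circles of radius $16j$ at distance at least $8j$. Replace each by the $j^2$ coaxial circles whose radius is $16j+2k$ and whose plane is shifted by $2l$, for $0\le k,l<j$. Circles of one bundle are at distance at least $2$ from each other and stay within $3j$ of the original circle, so the two bundles are at distance at least $2j$. Hence $\tau\ge1$ and $\ell\le 2j^2\cdot2\pi\cdot18j=72\pi j^3$. Each of the $j^4$ pairs of circles from different bundles has linking number $\pm1$, so $\operatorname{Cr}\ge2j^4$ and $\operatorname{Rop}/\operatorname{Cr}\le36\pi/j$.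
\end{remark}

\section{The polynomial $G$}\label{sec:G}

From now on polynomials have coefficients in $\mathbb F_2$, unless said otherwise. Put $\delta=(v+v^{-1})z^{-1}$, and let $H(M)$ be the reduction of $\delta P(M)$ modulo $2$, with $H(\emptyset)=1$. With this normalization $H(M\sqcup O)=\delta H(M)$ also for $M=\emptyset$, and the skein relation becomes
\begin{equation}\label{eq:skeinH}
H(M_+)=v^2H(M_-)+vz\,H(M_0),\qquad H(M_-)=v^{-2}H(M_+)+v^{-1}z\,H(M_0).
\end{equation}

Let $(L,f)$ be a framed link. For a set $S$ of components let $A_S$ be the oriented boundary of the annuli that belong to the components in $S$; each annulus contributes two antiparallel curves. The type of the oriented link $A_S$ does not depend on how the annuli are oriented: rotating an annulus by a half turn about its core exchanges its two boundary curves and thus carries one boundary orientation to the other, and this can be done for each annulus separately.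

To see which combination of the $H(A_S)$ is natural, increase the framing $f_i$ by one and call the new doubles $A_S^+$. For $i\in S$, a diagram of $A_S^+$ arises from one of $A_S$ by inserting a full twist in the $i$-th band. Its two crossings are positive for parallel orientations, hence negative for the antiparallel ones. Switching one of them cancels the twist. Smoothing it cuts the annulus into a disk that is disjoint from everything else, so its boundary is a split unknot. Since $v^{-1}z\delta=1+v^{-2}$, relation \eqref{eq:skeinH} gives
\[
H(A_S^+)=v^{-2}H(A_S)+(1+v^{-2})H(A_{S\setminus i}),
\]
that is,
\begin{equation}\label{eq:framingpair}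
H(A_S^+)+H(A_{S\setminus i})=v^{-2}\bigl(H(A_S)+H(A_{S\setminus i})\bigr).
\end{equation}
A single term $H(A_S)$ does not transform by a factor, but the sum of the terms with and without the $i$-th component does. This leads to the sum over all sublinks.

\begin{definition}
$G(L,f)=\sum_S H(A_S)$, where $S$ runs over all sets of components of $L$, including the empty set. For a diagram $D$, $G(D)$ is $G$ of the link with the blackboard framing. We write $a=v^{-2}$, $w=z^2$ and $\mu=1+(a+a^{-1})w^{-1}$.
\end{definition}

\begin{lemma}\label{lem:rules}
\begin{enumerate}
\item[(a)] $G(\emptyset)=1$, and adding a split unknot with framing $0$ multiplies $G$ by $\mu$.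
\item[(b)] Increasing one $f_i$ by $1$ multiplies $G$ by $a$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The double of the new component is a split two-component unlink, so $G$ is multiplied by $1+\delta^2$, and $\delta^2=(v^2+v^{-2})z^{-2}$ modulo $2$. (b) Sum \eqref{eq:framingpair} over all $S$ that contain $i$; each set of components occurs exactly once, as $S$ or as $S\setminus i$.
\end{proof}

The third rule is an unoriented skein relation. Its proof occupies Section~\ref{sec:skein}.

\begin{proposition}[cf.\ Rudolph \cite{Rudolph}]\label{prop:skein}
Let $D$ and $D'$ be diagrams that differ by switching one crossing, and let $D_A$ and $D_B$ be the two smoothings of $D$ at this crossing. Then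
\[
G(D)+G(D')=w\,\bigl(G(D_A)+G(D_B)\bigr).
\]
\end{proposition}

Lemma~\ref{lem:rules} and Proposition~\ref{prop:skein} are the rules of the framed Kauffman polynomial modulo $2$, in the normalization in which the empty link has the value $1$. We use only these rules, not the existence of the Kauffman polynomial over $\mathbb Z$.

\begin{corollary}\label{cor:ring}
\begin{enumerate}
\item[(a)] If $D$ is descending, with $k$ components and total self-writhe $e$, then $G(D)=a^e\mu^k$.
\item[(b)] $G(L,f)\in\mathbb F_2[a^{\pm1},w^{\pm1}]$ for every framed link, and its $a$-span does not depend on $f$.
\item[(c)] $G(\bar D)(a,w)=G(D)(a^{-1},w)$ for the mirror image $\bar D$.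
\end{enumerate}
\end{corollary}

\begin{proof}
(a) The link is an unlink whose framings add up to $e$; apply Lemma~\ref{lem:rules}. (b) By induction on the number of crossings, Proposition~\ref{prop:skein} shows that switching a crossing changes $G(D)$ by an element of the ring, so $G(D)$ lies in the ring by (a). Any framing differs from a blackboard framing by steps as in Lemma~\ref{lem:rules}(b). (c) The doubles of $\bar D$ are the mirror images of the doubles of $D$, and modulo $2$ the mirror image acts on $H$ by $v\mapsto v^{-1}$.
\end{proof}

\begin{example}[the Hopf link]\label{ex:hopf}
Let $D$ be the diagram of the chain $C_0\cup C_1$ with $c=2$ crossings. Switching one crossing gives a two-component unlink with self-writhes $0$, so $G(D')=\mu^2=1+(a^2+a^{-2})w^{-2}$. Orient $D$ so that both crossings are positive; the oriented smoothing of one crossing is an unknot with one positive kink, with $G=a\mu$. The other smoothing is the oriented one after reversing one component, which makes both crossings negative; it has $G=a^{-1}\mu$. Since $w(a+a^{-1})\mu=(a+a^{-1})w+a^2+a^{-2}$,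
\[
G(D)=1+(a+a^{-1})\,w+(a^2+a^{-2})(1+w^{-2}),
\]
and the $a$-span is $4=c+2$. This is the lower bound of the method.

For the upper bound look at the four terms of the sum: $H(A_\emptyset)=1$, two terms $\delta^2$ that cancel, and $H(A_{\{0,1\}})=1+G(D)$, with $v$-exponents from $-4$ to $4$. Each crossing of $D$ becomes the tangle $X$ of Figure~\ref{fig:XYZ}, whose four crossings have signs $+,-,+,-$, so the doubled diagram has writhe $0$. Smoothing the four crossings of $X$ gives the central square and four arcs that cut off the corners. Hence the Seifert circles are one square for each crossing and one circle for each face of $D$, six in all, and by Theorem~\ref{thm:morton} the $v$-exponents of $H=\delta P$ lie in $[-6,6]$. All four terms lie in this window, so $\operatorname{sp}\le6$.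

Blackboard doubles have the right writhe but at least as many Seifert circles as $D$ has crossings, so they bound the span by the number of crossings of a diagram. Sections~\ref{sec:diagrams} and~\ref{sec:doubles} replace them by diagrams for which the window is controlled by the length of a lattice realization.
\end{example}

\section{The unoriented skein relation}\label{sec:skein}

In this section we prove Proposition~\ref{prop:skein}. Orient all bands of the blackboard framing as subsets of the plane, so that a band lies to the left of its boundary curves. Let $\Delta$ be a small disk around the crossing. The bands leave $\Delta$ at four \emph{ends}, north, east, south and west, and the eight boundary strands cross $\partial\Delta$ at points numbered clockwise: $1,2$ (north), $3,4$ (east), $5,6$ (south), $7,8$ (west). At odd points the strand enters $\Delta$, at even points it leaves. A \emph{tangle} is an oriented tangle diagram in $\Delta$ with these endpoints and this pattern of entering and leaving, up to isotopy in $\Delta\times[0,1]$ fixed on the boundary; $i\to j$ denotes a strand from $i$ to $j$. The four diagrams of the proposition give the tangles $X$ (the vertical band over the horizontal one), $X'$ (the horizontal band over the vertical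 one), and
\[
Y=\{1\to4,\ 3\to2,\ 5\to8,\ 7\to6\},\qquad Z=\{1\to8,\ 7\to2,\ 3\to6,\ 5\to4\},
\]
both without crossings; see Figure~\ref{fig:XYZ}. The statement is symmetric in $D,D'$ and in $D_A,D_B$, so it does not matter which is which.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.6,>=stealth,
 o/.style={->,thick,rounded corners=4pt,preaction={draw,white,-,line width=5pt,shorten >=4pt,shorten <=4pt}}]
\foreach \d/\t in {0/X,7/Y,14/Z}{
 \begin{scope}[shift={(\d,0)}]
  \draw[dotted] (-2,-2) rectangle (2,2);
  \foreach \x/\y/\n in {-1/2.4/1,1/2.4/2,2.4/1/3,2.4/-1/4,1/-2.4/5,-1/-2.4/6,-2.4/-1/7,-2.4/1/8}
   \node at (\x,\y) {\small$\n$};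
  \node at (0,-3.2) {$\t$};
 \end{scope}}
\draw[o] (2,1)--(-2,1); \draw[o] (-2,-1)--(2,-1);
\draw[o] (-1,2)--(-1,-2); \draw[o] (1,-2)--(1,2);
\begin{scope}[shift={(7,0)}]
 \draw[o] (-1,2)--(-1,1.5)--(1.5,-1)--(2,-1); \draw[o] (1,-2)--(1,-1.5)--(-1.5,1)--(-2,1);
 \draw[o] (2,1) to[out=180,in=-90] (1,2); \draw[o] (-2,-1) to[out=0,in=90] (-1,-2);
\end{scope}
\begin{scope}[shift={(14,0)}]
 \draw[o] (-2,-1)--(-1.5,-1)--(1,1.5)--(1,2); \draw[o] (2,1)--(1.5,1)--(-1,-1.5)--(-1,-2);
 \draw[o] (-1,2) to[out=-90,in=0] (-2,1); \draw[o] (1,-2) to[out=90,in=180] (2,-1);
\end{scope}
\end{tikzpicture}
\caption{The antiparallel doubles of a crossing ($X$) and of its two smoothings ($Y$ and $Z$). Each band is bounded by two strands of opposite direction; strands enter at odd and leave at even endpoints.}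
\label{fig:XYZ}
\end{figure}

The plan is to pass from $X$ to $X'$ by four applications of \eqref{eq:skeinH}. The difficulty is that the four smoothed tangles that appear on the way are not boundaries of bands, so ``the sum over sublinks'' has no meaning for them. We first rewrite this sum in a form that makes sense for every tangle.

\subsection*{A functional on tangles}
Outside $\Delta$ the diagram consists of two arcs $\alpha_1,\alpha_2$, which join the four ends in pairs, and of closed components. Fix a set $S_0$ of these closed components. For $C\subseteq\{\alpha_1,\alpha_2\}$ let $O_C$ be the oriented boundary of the bands of $\alpha_1$, $\alpha_2$ and $S_0$ after the bands of the arcs in $C$ have been cut across; a cut band becomes two capped \emph{fingers}, one at each of its ends. For a tangle $T$ put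
\[
\langle T\rangle=\sum_{C}\delta^{-|C|}\,H(T\cup O_C)\ \in\ \mathbb F_2(v,z).
\]
The functional $\langle\cdot\rangle$ is invariant under isotopy of tangles and satisfies \eqref{eq:skeinH} at every crossing of $T$.

\begin{lemma}\label{lem:onoff}
For $T\in\{X,X',Y,Z\}$, $\langle T\rangle$ is the sum of $H(A_{S_0\cup S_1})$ over all sets $S_1$ of components of the corresponding diagram that pass through $\Delta$.
\end{lemma}

\begin{proof}
Consider a component through $\Delta$ that contains $m\ge1$ of the outside arcs. If none of them is cut, its annulus is present. If $j\ge1$ of them are cut, the annulus falls into $j$ embedded disks, disjoint from each other and from everything else; their boundaries are split unknots and contribute $\delta^j$, which cancels the weight $\delta^{-j}$. So the component counts as absent, with weight $1$, and this happens for $2^m-1\equiv1\pmod 2$ choices.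
\end{proof}

Summing over $S_0$, we see that Proposition~\ref{prop:skein} follows from
\begin{equation}\label{eq:goal}
\langle X\rangle+\langle X'\rangle=z^2\bigl(\langle Y\rangle+\langle Z\rangle\bigr).
\end{equation}
The functional has two properties that $H(T\cup O_\emptyset)$ alone lacks. We say that $T$ has a \emph{cap} if it has a diagram in which the two endpoints of one end are joined by an arc without crossings that cuts off from $\Delta$ a region containing nothing else.

\begin{lemma}\label{lem:cap}
If $T$ has a cap, then $\langle T\rangle=0$.
\end{lemma}

\begin{proof}
Let $\alpha$ be the outside arc at the capped end, and pair each $C$ with $\alpha\notin C$ with $C\cup\{\alpha\}$. In $T\cup O_C$ the band of $\alpha$ is closed off by the cap and retracts along itself to a finger at its other end. In $T\cup O_{C\cup\{\alpha\}}$ we have the same finger at the other end, and the cap together with the finger at its own end bounds a disk. So $H(T\cup O_{C\cup\{\alpha\}})=\delta H(T\cup O_C)$, and the two terms of $\langle T\rangle$ are equal and cancel modulo $2$.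
\end{proof}

The second property is a local form of the fact that an annulus can be turned over. Reverse all orientations in $T$, shrink it slightly, and in the collar of $\partial\Delta$ let the two strands at each end cross once. This half twist restores the pattern of entering and leaving. If the four new crossings have the signs $\epsilon=(\epsilon_N,\epsilon_E,\epsilon_S,\epsilon_W)$, call the resulting tangle $T^{\epsilon}$ and put $|\epsilon|=\epsilon_N+\epsilon_E+\epsilon_S+\epsilon_W$.

\begin{lemma}\label{lem:reverse}
$\langle T\rangle=v^{-|\epsilon|}\langle T^{\epsilon}\rangle$ for every tangle $T$ and every $\epsilon\in\{\pm1\}^4$.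
\end{lemma}

\begin{proof}
The right side does not depend on $\epsilon$. Indeed, the oriented smoothing of a twist crossing joins the entering endpoint of that end to the leaving one, so it has a cap and vanishes by Lemma~\ref{lem:cap}. By \eqref{eq:skeinH}, changing one sign from $-1$ to $+1$ multiplies $\langle T^\epsilon\rangle$ by $v^2$, while $|\epsilon|$ grows by $2$.

So we may take $\epsilon$ with opposite signs at the two ends of each outside arc; then $|\epsilon|=0$, and it suffices to show $H(T\cup O_C)=H(T^\epsilon\cup O_C)$ for each $C$. Reverse all orientations in $T\cup O_C$, which does not change $H$, and then restore the orientations outside $\Delta$ by an isotopy. For an uncut arc, rotate the band by a half turn about its core, except near its two ends. The rotated part again has the standard orientation, and near the two ends half twists of opposite handedness appear. The strands are antiparallel in both, so the two crossings have opposite signs, and reversing the direction of the rotation exchanges these signs; choose the direction that gives the signs of $\epsilon$. For a cut arc, rotate each finger by a half turn about its core; this creates one half twist at its end, of either sign as we wish. Turn over each closed annulus of $S_0$.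 The result is $T^\epsilon\cup O_C$.
\end{proof}

For the computation we record two facts about $T^\epsilon$. The half twists exchange $1\leftrightarrow2$, $3\leftrightarrow4$, $5\leftrightarrow6$, $7\leftrightarrow8$; writing $i\mapsto i^*$ for this involution, a strand $i\to j$ of $T$ becomes the strand $j^*\to i^*$ of $T^\epsilon$. At the north end the entering strand of the half twist has direction $(1,-1)$ and the leaving one $(1,1)$, with determinant $2$; the other ends are rotated copies. So a twist crossing is \emph{positive if the entering strand is over and negative if the leaving strand is over}.

\subsection*{Layered tangles}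
A tangle diagram without closed components is \emph{layered} if no strand crosses itself and, for some total order of the strands, higher strands always cross over lower ones. A layered tangle is determined up to isotopy by its connections and the order: place the strands at different levels of $\Delta\times[0,1]$, joined to their endpoints by vertical segments over the eight distinct endpoints; in its own level each strand can be moved, independently of the others, to any other simple arc with the same endpoints. Two consequences will be used. A strand that joins two neighboring endpoints can be drawn near $\partial\Delta$ without crossings, whatever its place in the order; it is a cap if the endpoints belong to one end, and we call it a \emph{corner} otherwise. And if no two strands have interlaced endpoints on $\partial\Delta$, the tangle is the one without crossings. We write $[\,\sigma_1>\sigma_2>\sigma_3\,;\,\kappa\,]$ for the layered tangle with the strands $\sigma_i$ in this order and the corner $\kappa$.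

\subsection*{The computation}
In $X$ the vertical strands are $1\to6$ on $x=-1$ (down) and $5\to2$ on $x=1$ (up); the horizontal strands are $3\to8$ on $y=1$ (left) and $7\to4$ on $y=-1$ (right). With the vertical strand over, the determinant rule gives the signs
\begin{equation}\label{eq:foursigns}
+\ \text{at }(1,1),\qquad -\ \text{at }(-1,1),\qquad +\ \text{at }(-1,-1),\qquad -\ \text{at }(1,-1).
\end{equation}
Switch the crossings in this order. By \eqref{eq:skeinH} the switched terms acquire the factors $v^2,\ 1,\ v^2,\ 1$, and the smoothed terms the factors $vz$, $v^2\cdot v^{-1}z$, $vz$, $v^2\cdot v^{-1}z$. Hence
\begin{equation}\label{eq:expansion}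
\langle X\rangle+\langle X'\rangle=vz\bigl(\langle T_1\rangle+\langle T_2\rangle+\langle T_3\rangle+\langle T_4\rangle\bigr),
\end{equation}
where in $T_k$ the first $k-1$ crossings are switched and the $k$-th is smoothed. Following the strands (Figure~\ref{fig:T}) we find four layered tangles:
\begin{align*}
T_1&=[\,1\to6>5\to8>7\to4\,;\ 3\to2\,], & T_2&=[\,3\to6>5\to2>7\to4\,;\ 1\to8\,],\\
T_3&=[\,3\to8>5\to2>1\to4\,;\ 7\to6\,], & T_4&=[\,3\to8>7\to2>1\to6\,;\ 5\to4\,].
\end{align*}
The involution $(i\to j)\mapsto(j^*\to i^*)$ carries the connections of $T_1$ to those of $T_3$, and those of $T_2$ to those of $T_4$. So Lemma~\ref{lem:reverse} makes these pairs cancel up to a change of the order of the layers, and the corrections will be $Y$ and $Z$.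

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.5,>=stealth,
 o/.style={->,thick,rounded corners=6pt,preaction={draw,white,-,line width=5pt,shorten >=4pt,shorten <=4pt}}]
\foreach \d/\k in {0/1,6.4/2,12.8/3,19.2/4}{
 \begin{scope}[shift={(\d,0)}]
  \draw[dotted] (-2,-2) rectangle (2,2);
  \foreach \x/\y/\n in {-1/2.45/1,1/2.45/2,2.45/1/3,2.45/-1/4,1/-2.45/5,-1/-2.45/6,-2.45/-1/7,-2.45/1/8}
   \node at (\x,\y) {\scriptsize$\n$};
  \node at (0,-3.3) {$T_{\k}$};
 \end{scope}}
\draw[o] (-2,-1)--(2,-1); \draw[o] (1,-2)--(1,1)--(-2,1); \draw[o] (-1,2)--(-1,-2);
\draw[o] (2,1) to[out=180,in=-90] (1,2);
\begin{scope}[shift={(6.4,0)}]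
 \draw[o] (-2,-1)--(2,-1); \draw[o] (1,-2)--(1,2); \draw[o] (2,1)--(-1,1)--(-1,-2);
 \draw[o] (-1,2) to[out=-90,in=0] (-2,1);
\end{scope}
\begin{scope}[shift={(12.8,0)}]
 \draw[o] (-1,2)--(-1,-1)--(2,-1); \draw[o] (1,-2)--(1,2); \draw[o] (2,1)--(-2,1);
 \draw[o] (-2,-1) to[out=0,in=90] (-1,-2);
\end{scope}
\begin{scope}[shift={(19.2,0)}]
 \draw[o] (-1,2)--(-1,-2); \draw[o] (-2,-1)--(1,-1)--(1,2); \draw[o] (2,1)--(-2,1);
 \draw[o] (1,-2) to[out=90,in=180] (2,-1);
\end{scope}
\end{tikzpicture}
\caption{The four tangles obtained from the doubled crossing by going counterclockwise through its crossings, starting at the upper right one: in $T_k$ the first $k-1$ crossings are switched and the $k$-th is smoothed.}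
\label{fig:T}
\end{figure}

\emph{$T_1$ versus $T_3$.} The strands $1\to6$, $5\to8$, $7\to4$, $3\to2$ of $T_1$ become $5\to2$, $7\to6$, $3\to8$, $1\to4$. The first three keep their order at the old crossings, and the last has no old crossing. Choose the twist crossings according to the order $5\to2>7\to6>3\to8>1\to4$. At the north end the leaving strand $5\to2$ is over $1\to4$; at the east, south and west ends the entering strands $3\to8$, $5\to2$, $7\to6$ are over $1\to4$, $7\to6$, $3\to8$. So $\epsilon=(-,+,+,+)$ and $|\epsilon|=2$. The tangle $T_1^\epsilon$ is layered and $7\to6$ is a corner, so
\[
\langle T_1\rangle=v^{-2}\bigl\langle[\,5\to2>3\to8>1\to4\,;\ 7\to6\,]\bigr\rangle .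
\]
Draw this tangle with the projection of $T_3$. The crossing of the two upper strands is at $(1,1)$ with the vertical strand over, so it is positive. Switching it gives $T_3$. Smoothing it gives the disjoint strands $3\to2$ and $5\to8$ above $1\to4$, a layered tangle with the connections of $Y$, which are not interlaced; so it is $Y$. Therefore
\[
\langle T_1\rangle=v^{-2}\bigl(v^2\langle T_3\rangle+vz\langle Y\rangle\bigr)=\langle T_3\rangle+v^{-1}z\langle Y\rangle .
\]

\emph{$T_2$ versus $T_4$.} The strands $3\to6$, $5\to2$, $7\to4$, $1\to8$ of $T_2$ become $5\to4$, $1\to6$, $3\to8$, $7\to2$. Choose the twist crossings according to the order $5\to4>1\to6>3\to8>7\to2$. North: the entering strand $1\to6$ is over $7\to2$. East: the leaving strand $5\to4$ is over $3\to8$. South: the entering strand $5\to4$ is over $1\to6$. West: the leaving strand $3\to8$ is over $7\to2$. So $\epsilon=(+,-,+,-)$, $|\epsilon|=0$, and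
\[
\langle T_2\rangle=\bigl\langle[\,1\to6>3\to8>7\to2\,;\ 5\to4\,]\bigr\rangle .
\]
Draw this tangle with the projection of $T_4$. The crossing of the two upper strands is at $(-1,1)$ with the vertical strand over, so it is negative. Its smoothing consists of the disjoint strands $1\to8$ and $3\to6$ above $7\to2$; it is layered with the connections of $Z$, so it is $Z$. Thus
\[
\langle T_2\rangle=v^{-2}\bigl\langle[\,3\to8>1\to6>7\to2\,;\ 5\to4\,]\bigr\rangle+v^{-1}z\langle Z\rangle .
\]
In the remaining tangle the crossing of the two lower strands is at $(-1,-1)$ with the vertical strand over, so it is positive. Switching it gives $T_4$. Smoothing it gives the disjoint strands $1\to2$ and $7\to6$ below $3\to8$; this is layered, so $1\to2$ is a cap and the term vanishes by Lemma~\ref{lem:cap}. Therefore $\langle T_2\rangle=v^{-2}v^2\langle T_4\rangle+v^{-1}z\langle Z\rangle=\langle T_4\rangle+v^{-1}z\langle Z\rangle$.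

The four terms in \eqref{eq:expansion} add up to $v^{-1}z(\langle Y\rangle+\langle Z\rangle)$. This proves \eqref{eq:goal} and Proposition~\ref{prop:skein}.

\section{Extreme coefficients and chromatic polynomials}\label{sec:extreme}

To bound the $a$-span from below we must exhibit monomials of $G(D)$ that survive modulo $2$. We first locate a boundary of the region in which monomials can occur and then compute all coefficients on this boundary.

\begin{lemma}\label{lem:triangle}
If $D$ has $c$ crossings, every monomial $a^iw^j$ of $G(D)$ satisfies $|i|+j\le c$.
\end{lemma}

\begin{proof}
Induction on $c$. By Proposition~\ref{prop:skein} and the induction hypothesis, switching a crossing changes $G(D)$ only by monomials with $|i|+j\le(c-1)+1$. So we may assume that $D$ is descending. Then $G(D)=a^e\mu^k$ with $|e|\le c$, and the monomials $1$, $a^{\pm1}w^{-1}$ of $\mu$ have $|i|+j=0$; the quantity $|i|+j$ is subadditive under products.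
\end{proof}

Let $\varphi_D(t)\in\mathbb F_2[t]$ be the sum of $t^i$ over the monomials $a^iw^j$ of $G(D)$ with $i+j=c$; by Lemma~\ref{lem:triangle} only $i\ge0$ occurs. Comparing the coefficients of $a^iw^{c-i}$ in Proposition~\ref{prop:skein} gives
\begin{equation}\label{eq:phirec}
\varphi_D+\varphi_{D'}=\varphi_{D_A}+\varphi_{D_B}.
\end{equation}
For a positive kink, $G=a\mu=a+(a^2+1)w^{-1}$ and $\varphi=t+t^2$; for a negative kink $\varphi=0$; for the Hopf diagram of Example~\ref{ex:hopf} again $\varphi=t+t^2$. With $q=1+t$ the polynomial $t+t^2$ is $q(q-1)$, the number of ways to color two adjacent vertices differently with $q$ colors, and in both cases $s_A$ has two circles that meet at the crossings. For the negative kink $s_A$ is one circle that meets itself. This suggests the general formula.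

Let $\Gamma_A(D)$ be the graph whose vertices are the circles of $s_A$ and in which each crossing is an edge joining the circles that contain its two arcs; define $\Gamma_B(D)$ in the same way. Thus $D$ is adequate if and only if both graphs have no loops. The \emph{chromatic polynomial} $\chi_\Gamma(q)\in\mathbb Z[q]$ counts the colorings of the vertices with $q$ colors in which the ends of every edge have different colors. It is $0$ if $\Gamma$ has a loop. For an edge $x$ that is not a loop, $\chi_\Gamma=\chi_{\Gamma-x}-\chi_{\Gamma/x}$ (deletion and contraction), and by induction on the number of edges $\chi_\Gamma$ is monic of degree $V$ if $\Gamma$ has $V$ vertices and no loop.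

\begin{proposition}\label{prop:chromatic}
For every diagram $D$, $\varphi_D(t)=\chi_{\Gamma_A(D)}(1+t)$ modulo $2$.
\end{proposition}

\begin{proof}
Let $\Phi_D$ be the right side. Moving $\infty$ to another face changes neither the link type, nor the self-writhes, nor $\Gamma_A(D)$, so it changes neither $\varphi_D$ nor $\Phi_D$.

\emph{$\Phi$ satisfies \eqref{eq:phirec}.} Let $D'$ arise by switching the crossing $x$, and let $\Gamma=\Gamma_A(D)$. Suppose that $x$ is not a loop of $\Gamma$. Then $\Gamma_A(D_A)=\Gamma-x$. Changing the smoothing at $x$ merges the two circles at $x$, so $\Gamma_A(D_B)=\Gamma/x$, and $x$ is a loop of $\Gamma_A(D')$, whence $\Phi_{D'}=0$. The claim is deletion and contraction modulo $2$. Suppose that $x$ is a loop of $\Gamma$. Then a short chord at $x$ joins a circle of $s_A$ to itself and cuts one of the two disks bounded by it on $S^2$ in two, so changing the smoothing at $x$ splits the circle into two circles, one through each new arc. Hence $x$ is not a loop of $\Gamma_A(D')$, and the first case applies with $D$ and $D'$ exchanged.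

\emph{Induction} on the pair (number $c$ of crossings, number of components), ordered lexicographically. All monomials of $G(D)$ have $i+j\le c$, and the part of $\mu$ with $i+j=0$ is $1+aw^{-1}$, the rest having $i+j<0$. So a component without crossings, which is a split unknot of framing $0$ by (I3) and an isolated vertex of $\Gamma_A(D)$, multiplies both sides by $1+t$, and we can remove it. This settles $c=0$, both sides being $1$ for the empty diagram. Now let $c\ge1$ and let every component have a crossing. By \eqref{eq:phirec} and the induction hypothesis, $\varphi_D+\Phi_D$ does not change when a crossing is switched. So it suffices to find one choice of crossings on the given projection with $\varphi_D=\Phi_D=0$. We look for a simple loop that can be lifted and shrunk.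

If some component has a self-crossing, consider all paths along a component from one visit of a self-crossing to the other visit, and take one that is minimal under inclusion, say $\lambda$, based at $x$. It visits no other crossing twice, so it is a simple closed curve. It uses two neighboring rays at $x$, so the other two rays lie on the same side of $\lambda$; let $\Omega$ be the disk in $S^2$ on the other side. If there is no self-crossing, let $\lambda$ be a component and $\Omega$ one of its sides. We may assume $\infty\notin\Omega$. Orient $\lambda$ with $\Omega$ on its left, and let $y_1,\dots,y_m$ be the crossings on $\lambda$ other than $x$, in order, starting at $x$ (anywhere in the second case). At each $y_i$ another strand enters or leaves $\Omega$, and the part of the diagram inside $\Omega$ has no other ends. So $m$ is even, and $m\ge2$ in the second case.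

\emph{Case $m\ge2$.} Let $\lambda$ pass over at all $y_i$, and choose the other crossings arbitrarily. By (I3), applied to $\lambda$ outside a small neighborhood of $x$ (of some point, in the second case), we can shrink $\lambda$ within $\Omega$ to a small kink at $x$, or to a small circle without crossings. Each arc of another strand in $\Omega$ enters and leaves under $\lambda$, at two crossings of opposite signs, and either both or none of them are self-crossings. So the self-writhes do not change, and the new diagram has the same $G$ and only $c-m$ crossings. By Lemma~\ref{lem:triangle}, $\varphi_D=0$.

In $s_A$ a traveler along $\lambda$ turns left, into $\Omega$, at $y_i$. So one arc $\alpha_i$ at $y_i$ joins the segment of $\lambda$ before $y_i$ to the inner ray, and the other arc $\beta_i$ joins the outer ray to the segment after $y_i$. For $i<m$ the segment from $y_i$ to $y_{i+1}$ connects $\beta_i$ to $\alpha_{i+1}$. Inside $\Omega$ the state joins the $m$ inner rays in pairs by disjoint arcs. Take a pair $i<j$ with $j-i$ minimal; if $j>i+1$, the partner of $i+1$ would lie between $i$ and $j$, giving a closer pair. So $\alpha_i$ is joined to $\alpha_{i+1}$, hence to $\beta_i$. Thus $y_i$ is a loop of $\Gamma_A(D)$, and $\Phi_D=0$.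

\emph{Case $m=0$.} Make $x$ negative. By (I3) the loop $\lambda$ can be shrunk, over whatever pieces of the diagram lie in $\Omega$, and removed. The diagram $D_0$ so obtained has $c-1$ crossings, the same link type, and total self-writhe larger by one, so $G(D)=a^{-1}G(D_0)$. The monomials of $G(D)$ have $i+j\le c-2$, and $\varphi_D=0$. The oriented smoothing at $x$ joins the two rays of $\lambda$. The $A$-smoothing is the other one: each of its arcs joins a ray of $\lambda$ to a ray not on $\lambda$. As $\lambda$ connects its two rays, both arcs lie on one circle, $x$ is a loop, and $\Phi_D=0$.
\end{proof}

\begin{corollary}\label{cor:span}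
If $D$ is adequate, the $a$-span of $G(D)$ is at least $|s_A|+|s_B|$. A connected reduced alternating diagram with $c\ge1$ crossings is adequate and has $|s_A|+|s_B|=c+2$.
\end{corollary}

\begin{proof}
Since $\Gamma_A(D)$ has no loop, $\varphi_D$ has degree $|s_A|$, so the monomial $a^{|s_A|}w^{c-|s_A|}$ occurs in $G(D)$. For the mirror image $\Gamma_A(\bar D)=\Gamma_B(D)$, so by Corollary~\ref{cor:ring}(c) the monomial $a^{-|s_B|}w^{c-|s_B|}$ occurs in $G(D)$.

Let $D$ be connected and alternating with $c\ge1$. The projection is a connected plane graph with $c$ vertices and $2c$ edges, so it has $c+2$ faces, each a disk in $S^2$. Every edge is over at one end and under at the other; direct it from the first end to the second. A traveler in $s_A$ who follows this direction arrives on the understrand, turns right, and leaves on a ray of the overstrand, again in the direction of the edge. He thus runs once around the boundary of the face on his right. Consequently a face that lies to the right of one of its edges lies to the right of all of them, and the circles of $s_A$ correspond to these faces. In $s_B$ the traveler turns left, and its circles correspond to the remaining faces. So $|s_A|+|s_B|=c+2$. The two arcs of a smoothing at $x$ lie in opposite corners.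 If they belong to one circle, the two corners belong to one face, and an arc in this face between the two corners closes up to a curve showing that $x$ is nugatory. So a reduced $D$ is adequate.
\end{proof}

\begin{remark}
This corollary is where alternation produces the lower bound, and neither hypothesis can be dropped. A single kink is alternating but not reduced, and $a^{\pm1}\mu$ has span $2<c+2$. A descending knot diagram has span $2$ however many crossings it has.
\end{remark}

\section{From thick curves to the cubic lattice}\label{sec:lattice}

We turn to the upper bound for the span. A \emph{lattice link} is a union of disjoint simple closed polygons made of unit edges of $\mathbb Z^3$; its \emph{length} is the number of edges. Thickness enters in two ways: it bounds the curvature, and it provides a tube around the link in which isotopies can be controlled.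

\begin{lemma}\label{lem:curvature}
Suppose that the normal disks of radius $R$ of a realization $\gamma$ are pairwise disjoint. Then $|\gamma''|\le1/R$ almost everywhere, $\gamma'$ is $1/R$-Lipschitz, and each component has length at least $\pi R$.
\end{lemma}

\begin{proof}
Let $\gamma'$ be differentiable at $s_0$, and suppose that $\kappa=|\gamma''(s_0)|>1/R$. Choose $1/\kappa<\rho<R$ and put $x=\gamma(s_0)+\rho\gamma''(s_0)/\kappa$, a point of the normal disk at $s_0$, since $\gamma''(s_0)\perp\gamma'(s_0)$. The function $g(s)=(x-\gamma(s))\cdot\gamma'(s)$ has $g(s_0)=0$ and $g'(s_0)=-1+\rho\kappa>0$. The function $|x-\gamma(s)|^2$ has derivative $-2g$, hence a strict local maximum at $s_0$. Its minimum on the component is attained at some $s_1\neq s_0$, where $g(s_1)=0$ and $|x-\gamma(s_1)|\le\rho<R$. So $x$ lies in two normal disks, a contradiction. As $\gamma'$ is Lipschitz, it is the integral of $\gamma''$; so $\gamma'$ traces a path on the unit sphere of length at most $|s-s'|/R$ between the parameters $s$ and $s'$. Finally, $\int\gamma'(s)\cdot\gamma'(0)\,ds=0$ over a component, so for some $s$ the angle between $\gamma'(s)$ and $\gamma'(0)$ is at least $\pi/2$. The shorter arc between these points has length at least $\pi R/2$ and at most half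 the length of the component.
\end{proof}

\begin{remark}
Letting $R$ tend to $\tau$ shows that a link with $k$ components has ropelength at least $\pi k$. For the chains of Theorem~\ref{thm:chain} the ropelength thus lies between $\pi(m+1)$ and $8\pi(m+1)$.
\end{remark}

\begin{proposition}\label{prop:lattice}
A realization of $L$ of length $\ell$ and thickness $\tau$ yields a lattice link of type $L$ and length $n\le7\cdot10^9\,\ell/\tau$.
\end{proposition}

The construction uses three scales: the lattice spacing $1$, a step length $d\approx10^4$, and the radius $R=10^9$. Rounding errors are small compared to $d$, and over one step the curve deviates from a straight line by $d^2/2R<1$. We cut the tube around the curve into slabs by normal disks at distance $d$ and draw one monotone lattice path in each slab. To make sure that the polygon passes each cutting disk exactly once, we let it cross the disk along a short straight bar.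

\begin{proof}
Put $R=10^9$ and scale by $2R/\tau$. The scaled link $\gamma$ has thickness $2R$ and length $\ell'=2\cdot10^9\,\ell/\tau$, and its normal disks $D(s)$ of radius $R$ are pairwise disjoint. The map $(s,y)\mapsto\gamma(s)+y$ from the bundle of open normal disks, a $3$-manifold, to $\mathbb R^3$ is continuous and injective. By invariance of domain it is a homeomorphism onto an open set $U$. Let $\pi\colon U\to\gamma$ be the projection, with fibers $D(s)$.

\emph{The polygon $Q$.} Each component has length at least $\pi R$; divide it into arcs of equal length $d\in[10^4,2\cdot10^4]$ by points $\gamma_k=\gamma(s_k)$ with tangents $u_k=\gamma'(s_k)$. By Lemma~\ref{lem:curvature},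
\[
|\gamma'(s)-u_k|\le2\cdot10^{-5}\ \ (s_k\le s\le s_{k+1}),\qquad |\gamma_{k+1}-\gamma_k-du|\le\frac{d^2}{2R}\le0.2\ \ (u\in\{u_k,u_{k+1}\}).
\]
Let $c_k\in\mathbb Z^3$ be a lattice point nearest to $\gamma_k$, so $|c_k-\gamma_k|\le0.87$. Choose $b_k\in\{\pm e_1,\pm e_2,\pm e_3\}$ with $b_k\cdot u_k\ge1/\sqrt3$. The \emph{bar} $\beta_k$ is the segment from $c_k-10b_k$ to $c_k+10b_k$; its points lie within $11$ of $\gamma_k$. Let $\Delta=(c_{k+1}-10b_{k+1})-(c_k+10b_k)$, and join the end of $\beta_k$ to the start of $\beta_{k+1}$ by the \emph{connecting path} with the successive displacements $\Delta_1e_1,\Delta_2e_2,\Delta_3e_3$. Let $Q$ be the union of all bars and connecting paths. For $u=u_k$ and for $u=u_{k+1}$,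
\begin{equation}\label{eq:Delta}
\Delta=du+r,\qquad |r|\le0.2+1.74+20<22 .
\end{equation}

\emph{Step 1: the pieces of $Q$ lie in slabs.} Along $\beta_k$ the function $(x-\gamma_k)\cdot u_k$ increases strictly from at most $-10/\sqrt3+0.87<0$ to at least $10/\sqrt3-0.87>0$. Let $y_k$ be its zero, and let $Q_k$ be the part of $Q$ from $y_k$ to $y_{k+1}$. We claim that all points of $Q_k$ other than its endpoints satisfy
\begin{equation}\label{eq:slab}
|x-\gamma_k|\le3\cdot10^4,\qquad (x-\gamma_k)\cdot u_k>0>(x-\gamma_{k+1})\cdot u_{k+1}.
\end{equation}
The distance is at most $11+|\Delta|\le d+33$ on $\beta_k$ and on the connecting path, and at most $d+11$ on $\beta_{k+1}$. On $\beta_k$ after $y_k$ the first product is positive, and the second is at most $11-d+0.2<0$. On $\beta_{k+1}$ before $y_{k+1}$ the second product is negative, and the first is at least $-11+d-0.2>0$. For the connecting path let $u$ be $u_k$ or $u_{k+1}$, with coordinates $u^{(j)}$. If $\Delta_ju^{(j)}<0$, then \eqref{eq:Delta} gives $|\Delta_j|+d|u^{(j)}|=|r_j|<22$, so $|\Delta_ju^{(j)}|<22^2/10^4<0.05$. A point of the path is $x=c_k+10b_k+\sum\theta_j\Delta_je_j=c_{k+1}-10b_{k+1}-\sum(1-\theta_j)\Delta_je_j$ with $\theta_j\in[0,1]$. The first form gives $(x-\gamma_k)\cdot u_k\ge10/\sqrt3-0.87-0.15>0$,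 and the second gives $(x-\gamma_{k+1})\cdot u_{k+1}\le-10/\sqrt3+0.87+0.15<0$.

\emph{Step 2: slabs are disjoint.} If $x$ satisfies \eqref{eq:slab}, the continuous function $(x-\gamma(s))\cdot\gamma'(s)$ vanishes at some $s^*\in(s_k,s_{k+1})$, and $|x-\gamma(s^*)|\le5\cdot10^4<R$. So $x\in D(s^*)$, and $\pi(x)$ lies on the open arc from $\gamma_k$ to $\gamma_{k+1}$. Also $y_k\in D(s_k)$, so $\pi(y_k)=\gamma_k$. Hence arcs from $y_k$ to $y_{k+1}$ whose interior points satisfy \eqref{eq:slab} are, for different $k$, disjoint except for common endpoints.

\emph{Step 3: each $Q_k$ is monotone.} Let $\omega=(\operatorname{sgn}\Delta_1,\operatorname{sgn}\Delta_2,\operatorname{sgn}\Delta_3)$. By \eqref{eq:Delta}, $\Delta\cdot b_k\ge d/\sqrt3-22>0$ and $\Delta\cdot b_{k+1}>0$, so $\omega\cdot b_k=\omega\cdot b_{k+1}=1$; and $\omega\cdot\Delta_je_j=|\Delta_j|$. So the height $\omega\cdot x$ increases strictly along $Q_k$. Thus $Q_k$ is embedded, and with Step 2, $Q$ is a lattice link.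

\emph{Step 4: $Q$ is isotopic to the polygon $Q'$ formed by the chords $[y_k,y_{k+1}]$.} The height $\omega\cdot x$ also increases along the chord, between the same values. Parametrize $Q_k$ and the chord by the height and interpolate linearly. Each intermediate arc is a polygonal arc parametrized by the height, hence embedded, with the same endpoints. Interior points of the chord satisfy \eqref{eq:slab}, because the first product is $0$ at $y_k$ and positive at $y_{k+1}$, and the second is negative at $y_k$ and $0$ at $y_{k+1}$. The conditions \eqref{eq:slab} define a convex set, so they hold on the interiors of the intermediate arcs. By Step 2 the intermediate polygons are embedded, and (I1) applies.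

\emph{Step 5: $Q'$ is isotopic to $\gamma$.} We have $|y_{k+1}-y_k-du_k|\le22.2$, so $(y_{k+1}-y_k)\cdot\gamma'(s)\ge d(1-2\cdot10^{-5})-22.2>0$ for $s\in[s_k,s_{k+1}]$. Hence the chord meets each such $D(s)$ at most once. So $\pi$ maps the chord injectively and continuously into the arc from $\gamma_k$ to $\gamma_{k+1}$, endpoints to endpoints, hence homeomorphically onto it. Thus $Q'=\{\gamma(s)+\mathsf v(s)\}$ for a continuous normal field $\mathsf v$ with $|\mathsf v|\le5\cdot10^4$. Let $\psi\colon[0,\infty)\to[0,1]$ be $1$ on $[0,10^5]$, $0$ on $[R/2,\infty)$, and linear in between; its Lipschitz constant is less than $3\cdot10^{-9}$. For $t\in[0,1]$ the map $y\mapsto y-t\psi(|y|)\mathsf v(s)$ of the normal plane at $\gamma(s)$ differs from the identity by a map with Lipschitz constant at most $1.5\cdot10^{-4}$, so it is a homeomorphism of the plane; it is the identity for $|y|\ge R/2$, and for $t=1$ it sends $\mathsf v(s)$ to $0$. Applying these maps in all fibers of $U$ and extending by the identity gives an ambient isotopy that carries $Q'$ to $\gamma$.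

\emph{Length.} Each arc of length $d\ge10^4$ contributes a bar of length $20$ and a path of length $\sum|\Delta_j|\le\sqrt3\,(2\cdot10^4+22)$, together less than $3.5\cdot10^4$. So $n\le3.5\,\ell'=7\cdot10^9\,\ell/\tau$.
\end{proof}

\section{Diagrams of lattice links with few Seifert circles}\label{sec:diagrams}

Consider $k$ horizontal and $k$ vertical strands that form a grid with $k^2$ crossings. If neighboring strands are antiparallel, about half of the small squares have a coherently oriented boundary and become Seifert circles; the square in the tangle $X$ is the case $k=2$. If all horizontal strands point in one direction and all vertical strands in one direction, smoothing produces staircases and no closed curve. The vertical projection of a lattice link is degenerate, with many strands on top of each other, and we are free to choose how to spread them out. We sort them by direction.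

Let $M$ be an oriented lattice link of length $N=N_h+N_v$, with $N_h$ horizontal and $N_v$ vertical edges.

\subsection*{Runs}
The \emph{true runs} of $M$ are its maximal straight horizontal segments; they are $x$-runs or $y$-runs. Two successive true runs of a component either meet at a vertex or are separated by one vertical segment, and the latter must be the case if they are parallel. Between two successive parallel true runs we insert a \emph{jog}: a run of the other type and of length $0$, located at the end point of the first one. Now $x$-runs and $y$-runs alternate along each component, and \emph{consecutive} means neighboring in this cyclic sequence. The neighbors of a jog are true runs. A closed polygon has some true run, and true runs of that type occur in both directions; so each component has at least two runs of each type, and the run before a given run differs from the run after it. For example, a unit square in the $xz$-plane has two true $x$-runs and two $y$-jogs.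

An $x$-run $p$ lies on the line $y=j_p$ at height $h_p$ and goes from $x=a_p$ to $x=b_p$. A $y$-run $q$ lies on the line $x=i_q$ at height $h_q$ and goes from $y=c_q$ to $y=d_q$. If $q^-,q^+$ are the runs before and after $p$, then $a_p=i_{q^-}$ and $b_p=i_{q^+}$; if $p^-,p^+$ are the runs before and after $q$, then $c_q=j_{p^-}$ and $d_q=j_{p^+}$. A vertex of $M$ with two horizontal edges lies on one true run or on two consecutive ones; a vertex with one horizontal edge lies on one true run and possibly, if it is the end point of this run, on the jog after it; a vertex with two vertical edges lies on no run. Hence:
\begin{equation}\label{eq:share}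
\text{two different runs that share a lattice point are consecutive.}
\end{equation}

\subsection*{Perturbation}
Give each run an \emph{offset} $o\in(-\frac18,\frac18)$, different for different $x$-runs and different for different $y$-runs. Move each $x$-run $p$ to the line $y=j_p+o_p$ and each $y$-run $q$ to the line $x=i_q+o_q$, keeping the heights, and let consecutive runs $p,q$ end over the \emph{corner} $(i_q+o_q,\,j_p+o_p)$, joined there by a vertical segment if $h_p\neq h_q$. Jogs acquire a small positive length, because their two neighbors have different offsets. Call the result $M_o$.

\begin{lemma}\label{lem:perturb}
$M_o$ is an embedded polygonal link, isotopic to $M$ component by component. Its projection to the $xy$-plane is a diagram whose crossings are transverse double points of $x$-runs with nonconsecutive $y$-runs of different height.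
\end{lemma}

\begin{proof}
The projections of different $x$-runs lie on different lines, and so do those of different $y$-runs. So a point of the plane lies on at most one $x$-run $p$ and one $y$-run $q$. If they are consecutive, the point is their corner. Otherwise it is interior to both, since the end points of $p$ lie on the lines of $q^\pm\neq q$, and those of $q$ on the lines of $p^\pm\ne p$. In this case $i_q$ lies between $a_p$ and $b_p$ and $j_p$ lies between $c_q$ and $d_q$ (inclusive), because offsets differ by less than $1$; so in $M$ both runs meet the column over $(i_q,j_p)$, and $h_p\neq h_q$ by \eqref{eq:share}. Vertical segments project to corners. Thus $M_o$ is embedded. Replacing each vertical segment, together with a short end piece of an adjacent run, by a slanted segment makes the projection regular without changing the diagram.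

For the isotopy we first remove the jogs. Let $g$ be a $y$-jog between the $x$-runs $r$ and $r'$, which in $M$ are joined by a vertical segment $\sigma$ in the column over $(i,j)$. In $M_o$ the jog is an edge $V_1V_2$, with $V_1$ the end point of $r$, followed by a vertical edge $V_2V_3$, with $V_3$ the starting point of $r'$. The triangle $V_1V_2V_3$ projects onto the projection of $g$ and has heights between $h_r$ and $h_{r'}$. The runs $r$ and $r'$ are perpendicular to its plane and meet it only in $V_1$ and $V_3$. Any other part of $M_o$ whose projection meets that of $g$ is an $x$-run $p\neq r,r'$ that crosses $g$; then $(i,j,h_p)$ lies on $p$ in $M$. This point is not on $\sigma$, since the only runs through vertices of $\sigma$ are $r$, $g$ and $r'$. So $p$ passes above or below the triangle. The same holds for $x$-jogs, with $x$ and $y$ exchanged. The triangles of two different jogs are disjoint: if their projections meet, the jogs lie in the same column, and their vertical segments in $M$ have disjoint ranges of heights. By (I2) we may replace $V_1V_2V_3$ by $V_1V_3$ for all jogs, which gives an embedded polygon $M'_o$. The same applies to the offsets $to$ for $0<t\le1$, and as $t\to0$ the vertices of $M'_{to}$ converge bijectively to the turning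 points of $M$. By (I1), $M'_o$ is isotopic to $M$.
\end{proof}

\subsection*{Four diagrams}
Fix four open intervals $U_1,\dots,U_4\subset(-\frac18,\frac18)$ with disjoint closures. Choose the offsets of true runs of positive direction in $U_1$ and those of true runs of negative direction in $U_2$. This determines the direction of each jog, as the sign of the difference of the offsets of its neighbors; choose the offsets of positive jogs in $U_3$ and of negative jogs in $U_4$. For $\epsilon_x,\epsilon_y\in\{\pm1\}$ let $D_{\epsilon_x\epsilon_y}$ be the diagram obtained after multiplying the offsets of all $y$-runs by $\epsilon_x$ and those of all $x$-runs by $\epsilon_y$. All four are diagrams of $M$. True runs keep their directions, all $x$-jogs reverse when $\epsilon_x$ changes, and all $y$-jogs reverse when $\epsilon_y$ changes. So in each of the four diagrams, runs of the same type with offsets in the same interval have the same direction. One diagram would suffice to count Seifert circles; the other three are needed to compute a writhe.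

\begin{lemma}\label{lem:seifert}
For every sublink $M_1\subseteq M$ of length $N_1$, the subdiagram of $M_1$ in each $D_{\epsilon_x\epsilon_y}$ has at most $8N_1$ Seifert circles.
\end{lemma}

\begin{proof}
We write the proof for $M_1=M$; for a sublink consider only its runs. For each $(i,j)\in\mathbb Z^2$ the sixteen open rectangles $(i+\epsilon_xU_k)\times(j+\epsilon_yU_l)$ are called \emph{cells}. All crossings and corners lie in cells. Inside one cell all $x$-runs have one direction $\pm e_1$ and all $y$-runs have one direction $\pm e_2$; let $\omega$ be the sum of these two vectors. After the crossings are smoothed inside the cell, the function $\omega\cdot(x,y)$ increases strictly along every arc in the cell, so no Seifert circle lies in a cell. A Seifert circle must turn somewhere, so it enters some cell and leaves it; it contains at least two points on boundaries of cells. An $x$-run lies in one row of four cells in each column $(i,j)$ that it visits, so it has at most eight such points per column, and the same holds for $y$-runs. A true run of length $m$ visits $m+1$ columns and a jog visits one. There are at most $N_h$ true runs and at most $N_v$ jogs, so the number of visits is at most $2N_h+N_v\le2N$. Hence there are at most $16N$ points and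 at most $8N$ circles.
\end{proof}

\subsection*{The averaged writhe}
The writhe of one of the four diagrams depends on the order of the offsets at every place where runs of $M$ lie over a common point, and there may be many such pairs of runs. Averaging over the four diagrams removes this dependence. With $\operatorname{sgn}0=0$ put
\[
\theta(x;a,b)=\tfrac12\bigl(\operatorname{sgn}(x-a)-\operatorname{sgn}(x-b)\bigr).
\]
This is $\operatorname{sgn}(b-a)$ if $x$ lies strictly between $a$ and $b$, half of it if $x\in\{a,b\}$, and $0$ otherwise. In $D_{\epsilon_x\epsilon_y}$ a nonconsecutive pair of an $x$-run $p$ and a $y$-run $q$ contributes to the writhe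
\begin{equation}\label{eq:crossing}
\operatorname{sgn}(h_p-h_q)\;\theta\bigl(i_q+\epsilon_xo_q;\,a_p+\epsilon_xo_{q^-},\,b_p+\epsilon_xo_{q^+}\bigr)\;\theta\bigl(j_p+\epsilon_yo_p;\,c_q+\epsilon_yo_{p^-},\,d_q+\epsilon_yo_{p^+}\bigr).
\end{equation}
Indeed, the first $\theta$ is $\pm1$ if $p$ passes the line of $q$ in the direction $\pm e_1$ and $0$ if it does not reach it, the second is the same for $q$ and the line of $p$, and $\det(e_1,e_2)=1$ when $p$ is over. For runs $p,q$ of $M$ define, without offsets,
\[
\zeta=\operatorname{sgn}(h_p-h_q),\qquad \xi_0=\theta(i_q;a_p,b_p),\qquad \eta_0=\theta(j_p;c_q,d_q).
\]
For a sublink $M_1$ let $W(M_1)$ be the average of the writhes of its four subdiagrams.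

\begin{lemma}\label{lem:average}
For a component $J$ of $M$, $W(J)=\sum\zeta\xi_0\eta_0$, where the sum runs over the nonconsecutive pairs of a true $x$-run $p$ and a true $y$-run $q$ of $J$. In particular $W(J)$ depends only on $J$, and it is unchanged when $J$ is translated by a lattice vector or reversed.
\end{lemma}

\begin{proof}
For an integer $m$ and $0<|o|<1$, the average of $\operatorname{sgn}(m+\epsilon o)$ over $\epsilon=\pm1$ is $\operatorname{sgn}m$. So the first $\theta$ in \eqref{eq:crossing}, which depends only on $\epsilon_x$, has average $\xi_0$, and the second, which depends only on $\epsilon_y$, has average $\eta_0$. The average of the product over the four sign pairs is the product of the averages. An $x$-jog has $a_p=b_p$ and $\xi_0=0$; a $y$-jog has $\eta_0=0$. Reversing $J$ preserves the true runs, their heights, and which pairs are consecutive, and it changes the signs of both $\xi_0$ and $\eta_0$.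
\end{proof}

\section{Doubles of lattice links and their writhe}\label{sec:doubles}

Let $\Lambda$ be a lattice link of type $L$ and length $n$, with oriented components $K_i$ of lengths $n_i$. To apply Section~\ref{sec:diagrams} to the doubles, we realize them on the lattice too: we scale by $3$ to make room and push off by a fixed vector. Put $J_i=3K_i$, $\nu_t=(1,t,1)$ for $t\in[-1,1]$, and $\nu_\pm=\nu_{\pm1}$. We use repeatedly that every point of $3\Lambda$ has at least two coordinates in $3\mathbb Z$; so any two such points have a common position in which both coordinates lie in $3\mathbb Z$.

The map $(x,t)\mapsto x+t\nu_+$ is injective on $3\Lambda\times[0,1]$: if $x+t\nu_+=x'+t'\nu_+$, the common position gives $t-t'\in3\mathbb Z$, so $t=t'$ and $x=x'$. Its image is a union of disjoint embedded annuli whose cores form a link of type $L$. The $i$-th annulus has the oriented boundary $A_i=J_i\cup-(J_i+\nu_+)$ and the framing $f_i=\operatorname{lk}(J_i,J_i+\nu_+)$. So the doubles of $(L,f)$ are the oriented lattice links $A_S=\bigcup_{i\in S}A_i$. Apply Section~\ref{sec:diagrams} to $M=\bigcup_iA_i$, and let $e_S$ and $s_S$ be the writhe and the number of Seifert circles of the subdiagram of $A_S$ in $D_{++}$.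

\begin{proposition}\label{prop:window}
For every $S$ we have $s_S\le48n$ and $|e_S|\le74n$.
\end{proposition}

The first bound is Lemma~\ref{lem:seifert}. For the second, the writhe of $A_i$ is the sum of the writhes of its two curves minus $2f_i$. We do not bound these terms separately; we show that they cancel up to $O(n_i)$. Morton's inequality lets us replace the writhe by the averaged writhe, which has the explicit formula of Lemma~\ref{lem:average}. The linking number with a push-off has a formula of the same shape, in which the ties are broken by the vector $\nu_+$ instead of being averaged. The discrepancy has a term for every pair of an $x$-run and a $y$-run that end in the same column, and we do not estimate it directly. It changes sign when $\nu_+$ is replaced by $\nu_-$, so it disappears from the sum of the two linking numbers (Lemma~\ref{lem:sum}), while their difference is a local count (Lemma~\ref{lem:difference}).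

Fix a component $K$ of length $n_K$ and put $J=3K$. The curves $J$ and $J+\nu_\pm$ are disjoint, since in the common position of two points of $J$ the coordinates cannot differ by $\pm1$. Let $\operatorname{lk}_\pm=\operatorname{lk}(J,J+\nu_\pm)$.

\begin{lemma}\label{lem:difference}
$|\operatorname{lk}_+-\operatorname{lk}_-|\le n_K$.
\end{lemma}

\begin{proof}
By an \emph{edge} of $J$ we mean the segment of length $3$ that is the image of an edge of $K$. The curves $J+\nu_t$, $|t|\le1$, sweep out a $2$-chain with boundary $(J+\nu_+)-(J+\nu_-)$, and we count its intersections with $J$.

A shifted $y$-edge has $x\equiv z\equiv1\pmod3$, so it does not meet $J$.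

A point of a shifted $x$-edge has the form $(x+1,\,3j+t,\,3k+1)$ with $(x,3j,3k)\in J$. If it lies on $J$, its first two coordinates are in $3\mathbb Z$, so $t=0$, $x=3i-1$, and the point $(3i,3j,3k+1)$ lies on a $z$-edge. Then the two edges of $J$ at the vertex $V=(3i,3j,3k)$ leave it in the directions $-e_1$ and $+e_3$.

A point of a shifted $z$-edge has the form $(3i+1,\,3j+t,\,z+1)$ with $(3i,3j,z)\in J$. If it lies on $J$, then $t=0$, $z=3k-1$, and the point $(3i+1,3j,3k)$ lies on an $x$-edge. Then the two edges of $J$ at $V=(3i,3j,3k)$ leave it in the directions $-e_3$ and $+e_1$.

In both cases an edge of $J$ crosses perpendicularly the interior of the rectangle swept out by a shifted edge. The two configurations exclude each other at a vertex $V$, so there is at most one intersection for each of the $n_K$ vertices.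
\end{proof}

\begin{lemma}\label{lem:sum}
$|\operatorname{lk}_++\operatorname{lk}_--2W(J)|\le\frac12n_K$.
\end{lemma}

\begin{proof}
Let $t=\pm1$, and compute $2\operatorname{lk}(J,J+\nu_t)$ from a perturbed diagram of the lattice link $J\cup(J+\nu_t)$. Let $p$ be an $x$-run and $q$ a $y$-run of $J$, and let $p',q'$ be their translates by $\nu_t$. The crossings between the two curves come from the pairs $(p,q')$ and $(p',q)$. All data of $p$ and $q$ lie in $3\mathbb Z$, and for $m\in3\mathbb Z$ we have $\operatorname{sgn}(m\pm1)=\operatorname{sgn}m\pm[m=0]$, where $[\,\cdot\,]$ is $1$ if the statement holds and $0$ otherwise. In \eqref{eq:crossing} all differences of integer parts are now nonzero, so the offsets play no role. With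
\[
\xi_1=\tfrac12\bigl([i_q=a_p]-[i_q=b_p]\bigr),\qquad \eta_1=\tfrac12\bigl([j_p=c_q]-[j_p=d_q]\bigr)
\]
the contributions of $(p,q')$ and $(p',q)$ are
\[
\operatorname{sgn}(h_p-h_q-1)(\xi_0+\xi_1)(\eta_0-t\eta_1)\qquad\text{and}\qquad\operatorname{sgn}(h_p-h_q+1)(\xi_0-\xi_1)(\eta_0+t\eta_1).
\]
Both vanish if $p$ is a jog ($\xi_0=\xi_1=0$) or $q$ is a jog ($\eta_0=\eta_1=0$). If $h_p\neq h_q$, both signs equal $\zeta$, the mixed terms cancel, and the sum is $2\zeta(\xi_0\eta_0-t\xi_1\eta_1)$. If $h_p=h_q$, the signs are $-1$ and $+1$, only the mixed terms survive, and the sum is $2t\xi_0\eta_1-2\xi_1\eta_0$. Summing over all pairs of true runs gives $2\operatorname{lk}(J,J+\nu_t)$. Adding the results for $t=\pm1$ removes the terms with the factor $t$, and dividing by $2$ gives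
\[
\operatorname{lk}_++\operatorname{lk}_-=2\sum_{h_p\neq h_q}\zeta\xi_0\eta_0-2\sum_{h_p=h_q}\xi_1\eta_0 .
\]
If $h_p=h_q$ and $\xi_1\eta_0\neq0$, then $i_q\in\{a_p,b_p\}$ and $j_p$ lies between $c_q$ and $d_q$, so $p$ and $q$ share the point $(i_q,j_p,h_p)$ and are consecutive by \eqref{eq:share}. By Lemma~\ref{lem:average}, the right side therefore differs from $2W(J)$ only by the terms of consecutive pairs of true runs. For such a pair $i_q$ is exactly one of $a_p,b_p$ and $j_p$ is exactly one of $c_q,d_q$, so $|\xi_0|=|\xi_1|=|\eta_0|=\frac12$ and the term has absolute value $\frac12$. There are at most as many consecutive pairs as true runs, and $J$ has at most $n_K$ true runs.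
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:window}]
The link $A_S$ has length $6\sum_{i\in S}n_i\le6n$, so $s_S\le48n$ by Lemma~\ref{lem:seifert}. For $i\neq j$ the link $A_j$ bounds an annulus disjoint from $A_i$, so the crossings between $A_i$ and $A_j$ have total sign $2\operatorname{lk}(A_i,A_j)=0$. This is where the antiparallel orientation makes the sublinks independent: $e_S=\sum_{i\in S}e_{\{i\}}$, and it suffices to show $|e_{\{i\}}|\le74n_i$.

The four subdiagrams of $A_i$ represent the same oriented link and have at most $48n_i$ Seifert circles each. By \eqref{eq:twodiagrams} their writhes differ pairwise by at most $96n_i$, so $|e_{\{i\}}-W(A_i)|\le\frac34\cdot96n_i=72n_i$. In each diagram the crossings between $J_i$ and $-(J_i+\nu_+)$ have total sign $-2f_i$, and $W(-(J_i+\nu_+))=W(J_i)$ by Lemma~\ref{lem:average}. Hence $W(A_i)=2W(J_i)-2f_i$. With $K=K_i$ we have $f_i=\operatorname{lk}_+$, and Lemmas~\ref{lem:difference} and~\ref{lem:sum} give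
\[
|W(A_i)|\le|\operatorname{lk}_+-\operatorname{lk}_-|+|\operatorname{lk}_++\operatorname{lk}_--2W(J_i)|\le\tfrac32n_i .
\]
So $|e_{\{i\}}|\le73.5\,n_i\le74n_i$.
\end{proof}

\section{Proofs of Theorems~\ref{thm:main} and~\ref{thm:general}}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:general}]
(1) Take a realization of $L$ with length $\ell$ and thickness $\tau$, the lattice link $\Lambda$ of length $n$ from Proposition~\ref{prop:lattice}, and the framing $f$ of Section~\ref{sec:doubles}. For $S\neq\emptyset$, Theorem~\ref{thm:morton} puts the $v$-exponents of $P(A_S)$ in $[e_S-s_S+1,e_S+s_S-1]$, so those of $H(A_S)=\delta P(A_S)$ lie in $[e_S-s_S,e_S+s_S]$. By Proposition~\ref{prop:window} this interval is contained in $[-122n,122n]$ for every $S$, and $H(A_\emptyset)=1$. So all $v$-exponents of $G(L,f)$ lie in $[-122n,122n]$, and all $a$-exponents lie in $[-61n,61n]$. Therefore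
\[
\operatorname{sp}(L)\le122n\le122\cdot7\cdot10^9\,\ell/\tau\le10^{12}\,\ell/\tau .
\]
Take the infimum over all realizations.

(2) This follows from (1), Corollary~\ref{cor:span} and the definition of $g_T(D)$.
\end{proof}

An alternating diagram need be neither connected nor reduced. Nugatory crossings can be removed within the class of alternating diagrams, and the connected pieces are treated one at a time.

\begin{lemma}\label{lem:reduce}
If a link has a connected alternating diagram, then one with the fewest crossings among all such diagrams is reduced.
\end{lemma}

\begin{proof}
Let $D$ be connected and alternating, and let $x$ be a nugatory crossing, with a simple closed curve $\Sigma$ that meets the projection only in $x$. We construct a connected alternating diagram of the same link with fewer crossings. Let $E_1$ and $E_2$ be the parts of $D$ outside and inside $\Sigma$. Each contains two neighboring rays at $x$, one of the overstrand and one of the understrand, and has no other ends. So one component of the link passes over $x$ from $E_1$ to $E_2$, follows an arc $\lambda_2$ in $E_2$, returns under $x$ to $E_1$, and follows an arc $\lambda_1$ in $E_1$ back to $x$. Since $D$ is connected, either $\lambda_k$ has a crossing or $E_k=\lambda_k$.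 By alternation, $\lambda_1$ begins with an overcrossing and ends with an undercrossing, and $\lambda_2$ begins with an undercrossing and ends with an overcrossing, provided they have crossings.

If one of the two arcs has no crossing, it is a kink on $S^2$ and can be deleted together with $x$. The other arc closes up; it has no crossing, or it begins and ends with crossings of opposite kinds, so the diagram remains connected and alternating.

Otherwise push $\Sigma$ slightly inward near $x$ to a curve $\Sigma'$ that meets the diagram in one point on each of the two inner rays. After an isotopy of the plane, $\Sigma'$ is a round circle and the two points are symmetric about a line through its center and through $x$. Rotate the part of the link over the inside of $\Sigma'$ by $\pi$ about this line. The two strands that leave it acquire a half twist, which cancels the crossing $x$ if the direction of the rotation is chosen suitably. The rotation reflects the projection of $E_2$ and exchanges over and under at all its crossings. Closed components in $E_2$ still alternate, and $\lambda_2$ now begins with an overcrossing and ends with an undercrossing, like $\lambda_1$. So the component formed by $\lambda_1$ and $\lambda_2$ alternates, and the diagram is still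 connected.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $D$ be an alternating diagram of $L$. The connected pieces of its projection represent sublinks $L_1,\dots,L_k$ of which $L$ is the split union. Placing minimal diagrams side by side shows $\operatorname{Cr}(L)\le\sum_j\operatorname{Cr}(L_j)$. Each $L_j$ has a connected alternating diagram; let $D_j$ be one with the fewest crossings, $c_j\ge\operatorname{Cr}(L_j)$. It is reduced by Lemma~\ref{lem:reduce}. If $c_j\ge1$, Corollary~\ref{cor:span} and Theorem~\ref{thm:general} give $\operatorname{Rop}(L_j)\ge10^{-12}(c_j+2)\ge10^{-12}\operatorname{Cr}(L_j)$; if $c_j=0$, then $\operatorname{Cr}(L_j)=0$ and the same inequality is trivial.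

A realization of $L$ with length $\ell$ and thickness $\tau$ contains realizations of the $L_j$ with lengths $\ell_j$, $\sum_j\ell_j=\ell$, and thicknesses $\tau_j\ge\tau$, since fewer disks have to be disjoint. Hence
\[
\frac{\ell}{\tau}\ \ge\ \sum_j\frac{\ell_j}{\tau_j}\ \ge\ \sum_j\operatorname{Rop}(L_j)\ \ge\ 10^{-12}\sum_j\operatorname{Cr}(L_j)\ \ge\ 10^{-12}\operatorname{Cr}(L),
\]
and the theorem follows by taking the infimum over all realizations.
\end{proof}

\begin{thebibliography}{9}

\bibitem{FW}
Franks and Williams, Trans. AMS 303 (1987).

\bibitem{BIRS}
\emph{Knot Theory Informed by Random Models and Experimental Data},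
\texttt{http://birs.ca/workshops//2024/24w5217/report24w5217.pdf}.

\bibitem{Morton}
H. Morton, \emph{Seifert circles and knot polynomials}, Math. Proc. Camb. Phil. Soc. 99 (1986) 107--109.

\bibitem{Rudolph}
L. Rudolph, Math. Proc. Camb. Phil. Soc. 107 (1990) 319--327.

\end{thebibliography}
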